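# Metacompactness without the Lindelöf property in $C_p(X)$: function spaces over ordinals

## 1. Covers, pointwise convergence, and ordinals as spaces

Throughout, a space is a topological space, and a family of sets is a set of sets.

**Definition (Lindelöf; Lindelöf number).** A space is Lindelöf if every open cover of it has a countable subcover. The Lindelöf number is the least infinite cardinal $\lambda$ such that every open cover has a subcover of size at most $\lambda$. Example: a space with a countable base is Lindelöf. Non-example, used below: if $Y$ has a closed discrete subset $D$ of infinite size $\kappa$, choose for each $d\in D$ an open $E_d$ with $E_d\cap D=\{d\}$. In the cover $\{Y\setminus D\}\cup\{E_d:d\in D\}$ the point $d$ lies only in $E_d$, so no $E_d$ can be dropped. Hence the Lindelöf number of $Y$ is at least $\kappa$. If $\kappa$ is uncountable, $Y$ is not Lindelöf.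

**Definition (refinement; point-finite; locally finite).** An open refinement of an open cover $\mathcal U$ is an open cover each of whose members lies in a member of $\mathcal U$. A family of sets is point-finite if every point lies in only finitely many members. It is locally finite if every point has a neighborhood meeting only finitely many members. Example: in $\mathbb R$, the family $\{(0,1/n):n\ge1\}$ is point-finite, but it is not locally finite, because every neighborhood of $0$ meets all members.

**Definition (metacompact; countably metacompact; paracompact).** A space is metacompact if every open cover has a point-finite open refinement. It is countably metacompact if every countable open cover has one. A Hausdorff space is paracompact if every open cover has a locally finite open refinement. Example: a discrete space of any size is metacompact, because the cover by singletons refines everything. If it is uncountable, it is metacompact and not Lindelöf.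

**Definition (σ-metacompact).** A space is σ-metacompact if every open cover has an open refinement that is a countable union of point-finite families. Example: every Lindelöf space is σ-metacompact, since a countable subcover is a countable union of one-element families.

A space has one of these properties hereditarily if every subspace has it.

**Definition (ccc).** A space has the countable chain condition, ccc, if every family of pairwise disjoint nonempty open sets is countable. Example: $\mathbb R$ is ccc, because disjoint open sets contain different rationals. An uncountable discrete space is not ccc.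

**Definition (collectionwise normal).** A family of closed sets is discrete if every point has a neighborhood meeting at most one member. A $T_1$ space is collectionwise normal if for every discrete family $\{F_i\}$ of closed sets there are pairwise disjoint open sets $G_i\supset F_i$. Example: a discrete space, with $G_i=F_i$. We use this notion only for motivation.

**Definition ($C_p(X)$).** For a Tychonoff space $X$, $C_p(X)$ is the set of continuous functions $X\to\mathbb R$ with the topology inherited from the product $\mathbb R^X$. A neighborhood of $f$ restrains functions at finitely many points only: the sets $\{g:|g(x_i)-f(x_i)|<\varepsilon,\ i\le k\}$ form a neighborhood base at $f$. Example: if $X$ has $n$ points and is discrete, $C_p(X)=\mathbb R^n$.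

**Definition (ordinals as spaces).** An ordinal $\eta\ge1$ is identified with the set $[0,\eta)$ of smaller ordinals and carries the order topology. So $\omega_1+1=[0,\omega_1]$. The sets $\{0\}$ and $(\beta,\alpha]$ form a base of clopen sets, so $\eta$ is Tychonoff. The point $0$ and all successor ordinals are isolated. A neighborhood of a limit ordinal $\mu$ contains $[\beta,\mu]$ for some $\beta<\mu$. Each $[0,\alpha]\subset\eta$ is clopen and, by a textbook fact, compact. Example: in $\omega+1$ only $\omega$ is not isolated, and $C_p(\omega+1)$ is the set of convergent real sequences together with their limits, where a neighborhood looks at finitely many terms and possibly the limit.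

**Definition (cofinality).** $\operatorname{cf}\eta$ is the least size of a cofinal subset of $\eta$. Examples: $\operatorname{cf}(\alpha+1)=1$, $\operatorname{cf}(\omega+\omega)=\omega$, $\operatorname{cf}\omega_1=\omega_1$. We use it as follows:

> If $\operatorname{cf}\eta\ne\omega$, then every strictly increasing sequence $(x_n)$ in $\eta$ has its supremum in $\eta$ and converges to it.

Indeed $\mu=\sup_n x_n\le\eta$ is a limit ordinal of cofinality $\omega$, so $\mu\neq\eta$. Every $[\beta,\mu]$ with $\beta<\mu$ contains all but finitely many $x_n$.

For a set $S$ of ordinals and an ordinal $x$ we write $S\cap x=\{s\in S:s<x\}$ and $S\setminus x=\{s\in S:s\ge x\}$. Finally, $1_A$ is the function equal to $1$ on $A$ and $0$ elsewhere.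

## 2. Metacompact versus Lindelöf for $C_p(X)$, and the chain condition argument

It is known that if $C_p(X)$ is normal, then it is collectionwise normal, and that if $C_p(X)$ is normal and metacompact, then it is Lindelöf. Drop normality:

> Suppose that $C_p(X)$ is metacompact. Must it be Lindelöf?

**Countable $X$.** Then $\mathbb R^X$ has a countable base, hence so does $C_p(X)$, and it is Lindelöf. Nothing can go wrong here.

**Separable $C_p(X)$.** Let $E$ be a countable dense set in a metacompact space. Take a point-finite open refinement $\mathcal V$ of a given cover and discard the empty set. Each $V\in\mathcal V$ contains a point of $E$, and each point of $E$ is in finitely many $V$, so $\mathcal V$ is countable. Choose for each $V$ a member of the cover containing it: a countable subcover. So a separable metacompact space is Lindelöf, and a counterexample needs a nonseparable $C_p(X)$.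

**General $C_p(X)$.** We may not have separability, but we always have ccc. The product $\mathbb R^X$ is ccc, because any product of separable spaces is ccc, by a textbook theorem. Moreover $C_p(X)$ is dense in $\mathbb R^X$, since in a Tychonoff space values at finitely many points can be prescribed. If $U'\cap C_p(X)$ and $V'\cap C_p(X)$ are disjoint, with $U',V'$ open in $\mathbb R^X$, then $U'\cap V'=\emptyset$ by density. So $C_p(X)$ is ccc.

The sensible first attempt is therefore to show that a point-finite family of nonempty open sets in $C_p(X)$ is countable. For a locally finite family $\mathcal G$ this works. By Zorn's lemma take a maximal pairwise disjoint family $\mathcal H$ of nonempty open sets each meeting only finitely many members of $\mathcal G$. By ccc, $\mathcal H$ is countable. Its union is dense: a nonempty open set $P$ missing it would contain a nonempty open set meeting only finitely many members of $\mathcal G$, against maximality. So every member of $\mathcal G$ meets one of the countably many members of $\mathcal H$, each of which meets finitely many members of $\mathcal G$. Hence $\mathcal G$ is countable. It follows that a paracompact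 $C_p(X)$ is always Lindelöf. Together with the Michael–Nagami theorem (a collectionwise normal metacompact space is paracompact), this also derives the second known fact above from the first.

For point-finite $\mathcal G$ the argument stops at the choice of $\mathcal H$: an open set meeting only finitely many members of $\mathcal G$ need not exist. We now see that this is a true obstruction.

## 3. Jumps of continuous functions on $[0,\omega_1]$

**Proposition 1.** For every infinite cardinal $\kappa$, the space $C_p(\kappa+1)$ contains a closed discrete subset of size $\kappa$.

*Proof.* For $\alpha<\kappa$ let $d_\alpha=1_{[0,\alpha]}$, which is continuous on $[0,\kappa]$ because $[0,\alpha]$ is clopen. Let $D=\{d_\alpha:\alpha<\kappa\}$. The set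
$$E_\alpha=\{f:f(\alpha)>2/3,\ f(\alpha+1)<1/3\}$$
is open. It contains $d_\beta$ only if $\beta\ge\alpha$ and $\beta<\alpha+1$, that is, only if $\beta=\alpha$. So $D$ is discrete and has size $\kappa$.

To see that $D$ is closed, let $f\in C_p(\kappa+1)$ be in the closure of $D$. Looking at one or two coordinates at a time, $f$ is $\{0,1\}$-valued and non-increasing, $f(0)=1$ and $f(\kappa)=0$. Let $\alpha$ be least with $f(\alpha)=0$; then $\alpha>0$. If $\alpha$ were a limit, then $f=1$ on $[0,\alpha)$ and continuity would give $f(\alpha)=1$. So $\alpha=\beta+1$. Since $\alpha\le\kappa$, we have $\beta<\kappa$. Now $f=1$ on $[0,\beta]$, and $f=0$ from $\beta+1$ on because $f$ is non-increasing. So $f=d_\beta\in D$. $\square$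

In particular $C_p(\omega_1+1)$ is not Lindelöf. Does the same set $D$ spoil metacompactness? Put
$$G_\alpha=\{h\in C_p(\omega_1+1):|h(\alpha+1)-h(\alpha)|>1/3\},\qquad \alpha<\omega_1 .$$

These open sets are pairwise different, since $d_\beta\in G_\alpha$ exactly when $\beta=\alpha$. And they form a point-finite family. For if $h\in G_{\alpha_n}$ with $\alpha_0<\alpha_1<\cdots$, then $\mu=\sup_n\alpha_n$ lies in $[0,\omega_1]$, both $\alpha_n\to\mu$ and $\alpha_n+1\to\mu$, and continuity of $h$ at $\mu$ is contradicted. So a ccc space $C_p(X)$ can carry an uncountable point-finite family of nonempty open sets, and the attempt of Section 2 fails for good. (By Section 2, $C_p(\omega_1+1)$ is also not separable.)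

Moreover $E_\alpha\subset G_\alpha$. So the cover $\{C_p(\omega_1+1)\setminus D\}\cup\{E_\alpha:\alpha<\omega_1\}$, which has no countable subcover, is itself point-finite. The reason is worth isolating: a continuous function on $[0,\omega_1]$ makes only finitely many jumps of a given size. The proof below turns this observation into metacompactness.

## 4. The theorem for all ordinals

**Theorem 2.**

1. $C_p(\omega_1+1)$ is metacompact and not Lindelöf.
2. For every ordinal $\eta\ge1$:
   * (a) $C_p(\eta)$ is metacompact and hereditarily σ-metacompact;
   * (b) $C_p(\eta)$ is Lindelöf if and only if $\eta\le\omega_1$;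
   * (c) $C_p(\eta)$ is hereditarily metacompact if and only if $\eta<\omega_1$. If $\eta\ge\omega_1$, the open subspace $C_p(\eta)\setminus\{0\}$ is not even countably metacompact.
3. For every infinite cardinal $\kappa$, the metacompact space $C_p(\kappa+1)$ contains a closed discrete subset of size $\kappa$. So metacompactness of $C_p(X)$ gives no bound on its Lindelöf number, even for compact $X$.

So the answer to the question is no: the compact space $X=\omega_1+1$ is a counterexample. The proof is in ZFC. Part 2(a) is proved in Sections 5–7, with σ-metacompactness first and the passage to metacompactness after it. Parts 1 and 3 then follow from Proposition 1.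

**Conventions for Sections 5–9.** $X=[0,\eta)$ and $C=C_p(X)$. Fix clopen initial segments $X_1\subset X_2\subset\cdots$ with $\bigcup_jX_j=X$:

* if $\operatorname{cf}\eta\ne\omega$ (successors included), $X_j=X$ for all $j$;
* if $\operatorname{cf}\eta=\omega$, $X_j=[0,\xi_j]$ with $(\xi_j)$ strictly increasing and cofinal in $\eta$.

Each $X_j$ is an ordinal $\eta_j$ with $\operatorname{cf}\eta_j\ne\omega$. So every strictly increasing sequence in $X_j$ has its supremum in $X_j$ and converges to it. Without the $X_j$ the jump argument would break at once: on $X=\omega$ the function $h(n)=n$ is continuous and jumps by $1$ at every step.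

## 5. Countably many point-finite families: σ-metacompactness of $C_p(\eta)$

**Definition (box, type, domain).** A box is $p=(x_1,\dots,x_k;I_1,\dots,I_k)$ with $k\ge1$, $x_i\in X$, and $I_i$ nonempty bounded open intervals with rational endpoints. Its type is $(I_1,\dots,I_k)$, its domain is $\operatorname{dom}p=\{x_1,\dots,x_k\}$, and $[p]=\{f\in C:f(x_i)\in I_i\text{ for all }i\}$. Example: $p=(\omega,\omega+1;(0,1),(2,3))$ has domain $\{\omega,\omega+1\}$, and $[p]$ consists of the $f$ with $0<f(\omega)<1$ and $2<f(\omega+1)<3$.

The sets $[p]$ form a base of $C$, and there are only countably many types.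

**Lemma 3.** For every set $\mathcal B$ of boxes there are point-finite families $\mathcal V_n$ $(n\in\omega)$ of open subsets of $C$ such that every $V\in\bigcup_n\mathcal V_n$ lies in some $[p]$ with $p\in\mathcal B$, and the union of all members of all $\mathcal V_n$ is $\bigcup_{p\in\mathcal B}[p]$.

Before the proof, consider how one would start. If $\mathcal B$ is countable, the one-element families $\{[p]\}$ do it. If $\mathcal B$ has size $\omega_1$ (the case of $X=\omega_1+1$), write it as an increasing continuous union of countable sets $\mathcal B_\alpha$, $\alpha<\omega_1$, and let $W_\alpha=\bigcup_{p\in\mathcal B_\alpha}[p]$. Each $f$ that is covered enters at one moment: it is in $W_0$ or in a layer $W_{\alpha+1}\setminus W_\alpha$. One would like to cover the layer with the countably many sets $[p]$, $p\in\mathcal B_{\alpha+1}$. But the layers are not open, and the sets $[p]$ from different layers overlap badly: if $\mathcal B=\{(x;(-1,1)):x\in X\}$, the zero function lies in all of them. We need open sets $O_\alpha\supset W_{\alpha+1}\setminus W_\alpha$ such that each point is in few $O_\alpha$.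

The same example shows where they come from. Let $\mathcal B_\alpha$ consist of the boxes of $\mathcal B$ with domain in a set $S_\alpha\ni0$, so $W_\alpha=\{f:|f(s)|<1\text{ for some }s\in S_\alpha\}$. If $f\in W_{\alpha+1}\setminus W_\alpha$, then $|f|\ge1$ on $S_\alpha$ but $|f(x)|<1$ for some $x\in S_{\alpha+1}$. With $a=\sup(S_\alpha\cap x)$, which is in the closure of $S_\alpha$, we have $|f(a)|\ge1$. So $f$ jumps between $a$ and $x$, and jumps of a given size are scarce. For a general $\mathcal B$, a function entering at stage $\alpha+1$ must still be forced to jump. For this the sets $S_\alpha$ have to reflect $\mathcal B$ well enough, which the next definition makes precise.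

**Definition (full set).** Fix $\mathcal B$. For $S\subset X$ let $\mathcal B(S)=\{p\in\mathcal B:\operatorname{dom}p\subset S\}$. Let $\mathcal J(S)$ consist of the sets $\{\beta\}$ with $\beta\in S$ and the sets $[\beta,b)$ with $\beta\in S$, $b\in S\cup\{\eta\}$, $\beta<b$. Call $S$ full if $0\in S$ and the following holds: for every type $(I_1,\dots,I_k)$ and all $J_1,\dots,J_k\in\mathcal J(S)$, if some $q=(y_1,\dots,y_k;I_1,\dots,I_k)\in\mathcal B$ has $y_i\in J_i$ for all $i$, then some such $q$ lies in $\mathcal B(S)$.

Example: let $\eta=\omega_1$ and $\mathcal B=\{(x;(0,1)):\omega\le x<\omega_1\}$. The set $S=\omega$ is not full: $[0,\eta)\in\mathcal J(S)$ contains $\omega$, which is the coordinate of a box of $\mathcal B$, but $\mathcal B(S)=\emptyset$. The set $S=\{0,\omega\}$ is full: $\mathcal J(S)$ consists of $\{0\}$, $\{\omega\}$, $[0,\omega)$, $[0,\eta)$, $[\omega,\eta)$. The first and third contain no coordinate of a box of $\mathcal B$, and the other three contain $\omega$.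

*Proof of Lemma 3.*

**Step 1: reduction to $\operatorname{cf}\eta\ne\omega$.** This makes suprema of increasing sequences available. Suppose $\operatorname{cf}\eta=\omega$. Domains are finite and the $X_j$ increase to $X$, so $\mathcal B=\bigcup_j\mathcal B^j$ with $\mathcal B^j=\{p\in\mathcal B:\operatorname{dom}p\subset X_j\}$. Suppose the lemma holds for $\mathcal B^j$ in $C_p(X_j)$, with families $\mathcal V^j_n$. The restriction map $\pi_j:C_p(X)\to C_p(X_j)$ is continuous, and for $p\in\mathcal B^j$ the set $[p]$ in $C_p(X)$ is the $\pi_j$-preimage of $[p]$ in $C_p(X_j)$. So the families $\{\pi_j^{-1}(V):V\in\mathcal V^j_n\}$ consist of open sets contained in sets $[p]$, $p\in\mathcal B^j$. They are point-finite, since $f\in\pi_j^{-1}(V)$ iff $\pi_j(f)\in V$, and for fixed $j$ together they have union $\bigcup_{p\in\mathcal B^j}[p]$. There are countably many pairs $(j,n)$, so these families prove the lemma for $\mathcal B$. From now on $\operatorname{cf}\eta\ne\omega$.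

**Step 2: the induction and the chain.** This step cuts $\mathcal B$ into smaller pieces along full sets. We induct on $\kappa=|\mathcal B|$, with $\eta$ fixed. If $\kappa\le\omega$, use the one-element families $\{[p]\}$, $p\in\mathcal B$ (and empty families if necessary). Let $\kappa>\omega$, assume the lemma for smaller sets of boxes, and write $\mathcal B=\{p_\xi:\xi<\kappa\}$.

Since there are countably many types and finite domains, $|\mathcal B(S)|\le\max(|S|,\omega)$ for all $S$.

Every $S^0\subset X$ lies in a full set $S$ with $|S|\le\max(|S^0|,\omega)$. Start with $S^0\cup\{0\}$. Given a set $S^n$, there are at most $\max(|S^n|,\omega)$ choices of a type and a tuple $J_1,\dots,J_k$ from $\mathcal J(S^n)$. For each choice that is met by some $q\in\mathcal B$, pick one such $q$ and add $\operatorname{dom}q$; this yields $S^{n+1}$. The union $S$ of the $S^n$ is full: a tuple $J_1,\dots,J_k\in\mathcal J(S)$ mentions finitely many elements of $S$, so it is already a tuple from some $\mathcal J(S^n)$, and its witness was added in $S^{n+1}$. For the same reason, the union of an increasing chain of full sets is full.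

Now define full sets $S_\alpha$, $\alpha<\kappa$: $S_0$ is a countable full set; $S_{\alpha+1}$ is a full set containing $S_\alpha\cup\operatorname{dom}p_\alpha$ of size at most $\max(|S_\alpha|,\omega)$; and $S_\lambda=\bigcup_{\alpha<\lambda}S_\alpha$ for limit $\lambda$. By induction $|S_\alpha|\le\max(|\alpha|,\omega)<\kappa$, hence $|\mathcal B(S_\alpha)|<\kappa$. Put
$$W_\alpha=\bigcup\{[p]:p\in\mathcal B(S_\alpha)\}.$$
The $W_\alpha$ increase. Their union is $\bigcup_{p\in\mathcal B}[p]$, because $p_\xi\in\mathcal B(S_{\xi+1})$. For limit $\lambda$, $W_\lambda=\bigcup_{\alpha<\lambda}W_\alpha$, because a finite subset of $S_\lambda$ lies in some $S_\alpha$ with $\alpha<\lambda$. So for $f\in\bigcup_{p\in\mathcal B}[p]$ the least $\gamma$ with $f\in W_\gamma$ is $0$ or a successor: either $f\in W_0$ or $f\in W_{\alpha+1}\setminus W_\alpha$ for some $\alpha$.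

For $x\in S_{\alpha+1}\setminus S_\alpha$ put
$$a_\alpha(x)=\sup(S_\alpha\cap x)\le x,$$
which makes sense because $0\in S_\alpha$ and so $0\in S_\alpha\cap x$. (For instance, if $S_\alpha\cap x=\{0,5\}$ then $a_\alpha(x)=5$; if $S_\alpha\cap x=\omega$ then $a_\alpha(x)=\omega$, which may be $x$ itself.)

**Step 3: entering at stage $\alpha+1$ forces a jump.** This step is where fullness is used.

*Claim 1.* If $f\in W_{\alpha+1}\setminus W_\alpha$, then $f(x)\ne f(a_\alpha(x))$ for some $x\in S_{\alpha+1}\setminus S_\alpha$.

Let $f\in[p]$ with $p=(x_1,\dots,x_k;I_1,\dots,I_k)\in\mathcal B(S_{\alpha+1})$. Let $N=\{i:x_i\notin S_\alpha\}$ and $a_i=a_\alpha(x_i)$ for $i\in N$. Suppose, toward a contradiction, that $f(x_i)=f(a_i)$ for all $i\in N$. We define $J_i\in\mathcal J(S_\alpha)$ with $x_i\in J_i$.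

For $i\notin N$ let $J_i=\{x_i\}$.

For $i\in N$ we have $f(a_i)=f(x_i)\in I_i$. We find $\beta_i\in S_\alpha\cap x_i$ with $f([\beta_i,a_i])\subset I_i$. If $a_i\in S_\alpha\cap x_i$, take $\beta_i=a_i$. Otherwise the supremum $a_i$ is not attained, so $a_i$ is a limit ordinal in which $S_\alpha\cap x_i$ is cofinal. By continuity $f([\gamma,a_i])\subset I_i$ for some $\gamma<a_i$, and any $\beta_i\in S_\alpha\cap x_i$ with $\beta_i\ge\gamma$ will do. Let $b_i=\min(S_\alpha\setminus x_i)$ if $S_\alpha\setminus x_i\ne\emptyset$, and $b_i=\eta$ otherwise. Then $b_i>x_i$, because $x_i\notin S_\alpha$. Put $J_i=[\beta_i,b_i)$; it contains $x_i$.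

The box $p\in\mathcal B$ itself has $x_i\in J_i$ for all $i$. Since $S_\alpha$ is full, there is $q=(y_1,\dots,y_k;I_1,\dots,I_k)\in\mathcal B(S_\alpha)$ with $y_i\in J_i$ for all $i$. For $i\notin N$, $y_i=x_i$ and $f(y_i)\in I_i$. For $i\in N$, $y_i\in S_\alpha\cap[\beta_i,b_i)$, while $S_\alpha\cap[x_i,b_i)=\emptyset$ by the choice of $b_i$. So $y_i\in S_\alpha\cap x_i$, hence $\beta_i\le y_i\le a_i$ and $f(y_i)\in I_i$. Thus $f\in[q]\subset W_\alpha$, a contradiction.

**Step 4: jumps of a given size are scarce.** For $m\ge1$ put
$$O_{\alpha,m}=\{h\in C:|h(x)-h(a_\alpha(x))|>1/m\text{ for some }x\in S_{\alpha+1}\setminus S_\alpha\},$$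
an open set.

*Claim 2.* For fixed $m$, every $h\in C$ lies in $O_{\alpha,m}$ for only finitely many $\alpha$.

Suppose $h\in O_{\alpha_n,m}$ with $\alpha_0<\alpha_1<\cdots$, witnessed by $x_n\in S_{\alpha_n+1}\setminus S_{\alpha_n}$, and put $a_n=a_{\alpha_n}(x_n)$. Let $j<n$. Then $x_j\in S_{\alpha_j+1}\subset S_{\alpha_n}$ and $x_n\notin S_{\alpha_n}$, so $x_j\ne x_n$. If $x_j<x_n$, then $x_j\in S_{\alpha_n}\cap x_n$, so $x_j\le a_n\le x_n$.

Color the pair $j<n$ by whether $x_j<x_n$ or $x_j>x_n$. By Ramsey's theorem there is an infinite set of indices on which all pairs have the same color. The color "$>$" is impossible, since there is no infinite strictly decreasing sequence of ordinals. So after passing to a subsequence and renumbering, $x_0<x_1<\cdots$, and the relations just proved still hold for all $j<n$. In particular $x_{n-1}\le a_n\le x_n$ for $n\ge1$. Let $\mu=\sup_nx_n$. As $\operatorname{cf}\eta\ne\omega$, $\mu\in X$ and $x_n\to\mu$, hence also $a_n\to\mu$. Continuity of $h$ at $\mu$ gives $h(x_n)-h(a_n)\to0$, contradicting $|h(x_n)-h(a_n)|>1/m$ for all $n$.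

**Step 5: assembling the families.** By the induction hypothesis choose families $\mathcal V^0_n$ as in the lemma for $\mathcal B(S_0)$ and $\mathcal V^{\alpha+1}_n$ for $\mathcal B(S_{\alpha+1})$, $\alpha<\kappa$. Let
$$\mathcal V_{n,m}=\{V\cap O_{\alpha,m}:\alpha<\kappa,\ V\in\mathcal V^{\alpha+1}_n\}.$$
The families $\mathcal V^0_n$ and $\mathcal V_{n,m}$ are countably many, and each of their members is open and lies in some $[p]$, $p\in\mathcal B$.

Each $\mathcal V_{n,m}$ is point-finite: by Claim 2 a given $h$ lies in $O_{\alpha,m}$ for finitely many $\alpha$, and for each of these $h$ lies in finitely many $V\in\mathcal V^{\alpha+1}_n$.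

They cover $\bigcup_{p\in\mathcal B}[p]$: if $f\in W_0$, some member of some $\mathcal V^0_n$ contains $f$. If $f\in W_{\alpha+1}\setminus W_\alpha$, Claim 1 gives $x$ with $f(x)\ne f(a_\alpha(x))$, so $f\in O_{\alpha,m}$ for some $m$. Also $f\in W_{\alpha+1}$, so $f\in V$ for some $n$ and $V\in\mathcal V^{\alpha+1}_n$. Then $f\in V\cap O_{\alpha,m}\in\mathcal V_{n,m}$. $\square$

**Corollary 4.** $C_p(\eta)$ is hereditarily σ-metacompact.

*Proof.* Let $Y\subset C$, and let $\mathcal U$ be a family of open sets of $C$ covering $Y$; every open cover of $Y$ is the trace of such a family. Apply Lemma 3 to the set of all boxes $p$ with $[p]$ contained in a member of $\mathcal U$. Since the sets $[p]$ form a base, the resulting families cover $\bigcup\mathcal U\supset Y$. Their traces on $Y$ are point-finite and refine the given cover. $\square$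

## 6. Shrinking closed sets and countable metacompactness of $C_p(\eta)$

Corollary 4 gives countably many point-finite families. Their union may fail to be point-finite. Corollary 4 alone cannot help, since it also holds for $C_p(\omega_1)\setminus\{0\}$, which Section 9 shows not to be metacompact. We need the following property of the whole space $C$.

**Lemma 5.** If $A_1\supset A_2\supset\cdots$ are closed in $C$ and $\bigcap_kA_k=\emptyset$, then there are open $U_k\supset A_k$ with $\bigcap_kU_k=\emptyset$.

In a metric space this is easy: let $U_k$ be the set of points at distance less than $1/k$ from some point of $A_k$. If $h\in\bigcap_kU_k$, pick $f_k\in A_k$ at distance less than $1/k$ from $h$. Then $f_k\to h$, and since $f_j\in A_k$ for $j\ge k$, $h$ lies in every $A_k$, a contradiction.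

In $C$ we imitate this. For $f\in A_k$ choose a finite set $Z_k(f)\subset X$, let
$$U_k(f)=\{h\in C:|h(z)-f(z)|<1/k\text{ for all }z\in Z_k(f)\},\qquad U_k=\bigcup_{f\in A_k}U_k(f).$$
If $h\in\bigcap_kU_k$, we get $f_k\in A_k$ close to $h$ on $Z_k(f_k)$ only. So $f_k$ need not converge to $h$, and we have to manufacture another limit $g$ of the $f_k$ which is continuous. Everything depends on the choice of $Z_k(f)$.

A natural choice: cut $X$ into finitely many intervals on which $f$ oscillates by at most $1/k$, and let $Z_k(f)$ be the set of their left ends. This is not enough, even on $X=\omega+1$. Let $A_k=\{d_n:k\le n<\omega\}$, where $d_n=1_{[0,n]}$. By Proposition 1 with $\kappa=\omega$, all $d_n$ together form a closed discrete set, so each $A_k$ is closed, and $\bigcap_kA_k=\emptyset$. Cut at the jump: the intervals for $d_n$ are $[0,n]$ and $[n+1,\omega]$ (for $k=1$ just $[0,\omega]$), with left ends $0$ and $n+1$. Then $h=1_{\{0\}}$ agrees with $d_n$ at $0$ and at $n+1$, so $h\in U_k$ for all $k$. If we also put right ends into $Z_k(f)$, then $h\in U_k$ with $k\ge2$ forces $|h(n)-1|<1/k$ and $|h(n+1)|<1/k$ for some $n\ge k$. No continuous $h$ on $\omega+1$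 does this for all $k$. So both ends must be used, and this suffices in general.

**Ultrafilter limits.** Let $\mathcal F$ be a nonprincipal ultrafilter on $\{1,2,\dots\}$. It contains all cofinite sets, all its members are infinite, and for every set $M$ either $M$ or its complement is in $\mathcal F$. Every bounded real sequence $(t_k)$ has a unique limit $\lim_{\mathcal F}t_k=t$, meaning $\{k:|t_k-t|<\varepsilon\}\in\mathcal F$ for all $\varepsilon>0$. Ordinary limits are $\mathcal F$-limits. It is enough that $t_k$ is defined and bounded for all $k$ in a member of $\mathcal F$. Example: if $\mathcal F$ contains the set of even numbers, $\lim_{\mathcal F}(-1)^k=1$.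

*Proof of Lemma 5.*

**Step 1: blocks.** This step finds the intervals. Let $f\in C$ and $k\ge1$. We show that $X_k$ is the union of finitely many consecutive nonempty intervals, called blocks, $B_1<\dots<B_r$, such that $|f(x)-f(y)|\le1/k$ for $x,y$ in the same block, and every block except possibly the last has a maximum. (Every block has a minimum, since ordinals are well ordered.)

Let $\theta_0=0$. Given $\theta_i\in X_k$, let $\theta_{i+1}$ be the least $\theta\in X_k$ with $\theta>\theta_i$ such that $|f(x)-f(y)|>1/k$ for some $x,y\in[\theta_i,\theta]$, if such $\theta$ exists; otherwise stop.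

Suppose $\theta_{i+1}$ exists, and let $x<y$ be in $[\theta_i,\theta_{i+1}]$ with $|f(x)-f(y)|>1/k$. Then $y>\theta_i$, so by leastness $y=\theta_{i+1}$. If $\theta_{i+1}$ were a limit ordinal, continuity at $y$ would give $y'$ with $x<y'<\theta_{i+1}$ and $|f(x)-f(y')|>1/k$, and $y'$ would contradict leastness. So $\theta_{i+1}$ is a successor, and $[\theta_i,\theta_{i+1})$ has a maximum. The argument also shows $|f(x)-f(y)|\le1/k$ for all $x,y\in[\theta_i,\theta_{i+1})$, because a bad pair must have $\theta_{i+1}$ as its larger element.

If the process never stopped, then $\theta_0<\theta_1<\cdots$ in $X_k$, so $\mu=\sup_i\theta_i\in X_k$ by the choice of $X_k$. There would be $x_i,y_i\in[\theta_i,\theta_{i+1}]$ with $|f(x_i)-f(y_i)|>1/k$ and $x_i,y_i\to\mu$, contradicting continuity at $\mu$. So it stops at some $\theta_r$. The blocks are the $[\theta_i,\theta_{i+1})$ for $i<r$ and the remaining final piece $\{x\in X_k:x\ge\theta_r\}$, on which $f$ oscillates by at most $1/k$ because no further $\theta$ exists.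

**Step 2: the open sets.** For each $k$ and $f\in A_k$ fix blocks as in Step 1, and let $Z_k(f)$ be the finite set of all minima of blocks and all existing maxima of blocks. Define $U_k(f)$ and $U_k$ as displayed above. Then $U_k$ is open and contains $A_k$. Suppose $h\in\bigcap_kU_k$; we look for a contradiction. Choose $f_k\in A_k$ with $h\in U_k(f_k)$. For $x\in X_k$ let $l_k(x)$ be the minimum of the block of $f_k$ containing $x$, and $r_k(x)$ its maximum, if it exists. Since $f_k$ differs by at most $1/k$ between points of one block, and from $h$ by less than $1/k$ on $Z_k(f_k)$,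
$$|f_k(x)-h(l_k(x))|<2/k,\qquad |f_k(x)-h(r_k(x))|<2/k\ \text{ if }r_k(x)\text{ exists}.\tag{1}$$

**Step 3: the limit function.** Fix a nonprincipal ultrafilter $\mathcal F$ on $\{1,2,\dots\}$. Let $x\in X$. For all large $k$ we have $x\in X_k$. Since $l_k(x)\le x$, (1) gives $|f_k(x)|\le\sup_{[0,x]}|h|+2$, which is finite because $[0,x]$ is compact. So $g(x)=\lim_{\mathcal F}f_k(x)$ exists.

**Step 4: $g$ is continuous.** At isolated points there is nothing to show. Let $\mu\in X$ be a limit ordinal. Consider only $k$ with $\mu\in X_k$, which are almost all $k$; for these $[0,\mu]\subset X_k$. Put $l_k=l_k(\mu)\le\mu$.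

*Case 1: for some $\nu<\mu$, $\{k:l_k\le\nu\}\in\mathcal F$.* Let $x\in[\nu,\mu]$. For these $k$, $l_k\le x\le\mu$, so $x$ and $\mu$ are in the same block and $|f_k(x)-f_k(\mu)|\le1/k$. Taking the limit along $\mathcal F$, $g(x)=g(\mu)$. So $g$ is constant on $[\nu,\mu]$.

*Case 2: for every $\nu<\mu$, $\{k:l_k>\nu\}\in\mathcal F$.* This is the negation of Case 1, since $\mathcal F$ is an ultrafilter. As $h$ is continuous at $\mu$ and $l_k\le\mu$, we get $\lim_{\mathcal F}h(l_k)=h(\mu)$, and the first half of (1) at $x=\mu$ gives $g(\mu)=h(\mu)$. Given $\varepsilon>0$, take $\nu<\mu$ with $|h-h(\mu)|\le\varepsilon$ on $[\nu,\mu]$. Let $x\in[\nu,\mu)$. The set of $k$ with $l_k>x$ is in $\mathcal F$. For such $k$, $x$ lies in a block that precedes the block of $\mu$. This block is not the last, so $r_k(x)$ exists, and $\nu\le x\le r_k(x)<l_k\le\mu$. By the second half of (1), $|f_k(x)-h(\mu)|\le\varepsilon+2/k$. Taking the limit, $|g(x)-g(\mu)|=|g(x)-h(\mu)|\le\varepsilon$ for all $x\in[\nu,\mu]$.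

So $g\in C$.

**Step 5: the contradiction.** A neighborhood of $g$ contains a set $\{f:|f(x)-g(x)|<\varepsilon\text{ for all }x\in F\}$ with $F$ finite. The set of $j$ with $|f_j(x)-g(x)|<\varepsilon$ for all $x\in F$ is a finite intersection of members of $\mathcal F$, hence in $\mathcal F$, hence infinite. So every neighborhood of $g$ contains $f_j$ for infinitely many $j$, and $f_j\in A_j\subset A_k$ for $j\ge k$. As $A_k$ is closed, $g\in A_k$ for every $k$, contradicting $\bigcap_kA_k=\emptyset$. $\square$

## 7. Metacompactness of $C_p(\eta)$ and the counterexample $\omega_1+1$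

**Proposition 6.** $C_p(\eta)$ is metacompact for every ordinal $\eta\ge1$.

*Proof.* The plan is to trim the $n$-th point-finite family by an open set that each point eventually leaves.

**Step 1: the trimmed family.** Let $\mathcal U$ be an open cover of $C$. By Corollary 4 it has an open refinement $\bigcup_{n\ge1}\mathcal V_n$ covering $C$ with every $\mathcal V_n$ point-finite. The sets
$$A_n=C\setminus\bigcup_{i\le n}\bigcup\mathcal V_i$$
are closed and decreasing, and their intersection is empty because the $\mathcal V_n$ cover. Take open $U_n\supset A_n$ with $\bigcap_nU_n=\emptyset$ from Lemma 5. Replacing $U_n$ by $\bigcap_{i\le n}U_i$, which still contains $A_n$ because $A_n\subset A_i$ for $i\le n$, we may assume the $U_n$ decreasing. Put $U_0=C$ and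
$$\mathcal V'=\{V\cap U_{n-1}:n\ge1,\ V\in\mathcal V_n\}.$$
These are open sets, each contained in a member of $\mathcal U$.

**Step 2: $\mathcal V'$ covers.** Given $f$, let $n$ be least such that $f\in V$ for some $V\in\mathcal V_n$. If $n=1$ then $f\in V\cap U_0$. If $n>1$, then $f$ is in no member of $\mathcal V_1,\dots,\mathcal V_{n-1}$, so $f\in A_{n-1}\subset U_{n-1}$ and $f\in V\cap U_{n-1}$.

**Step 3: $\mathcal V'$ is point-finite.** Given $f$, pick $N$ with $f\notin U_N$. For $n>N$ we have $U_{n-1}\subset U_N$, so $f\notin U_{n-1}$. Hence $f$ lies only in members coming from $\mathcal V_1,\dots,\mathcal V_N$, and these are finitely many. $\square$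

**Proof of Theorem 2, Parts 2(a), 3 and 1.** Part 2(a) is Proposition 6 together with Corollary 4. For Part 3, $C_p(\kappa+1)$ is metacompact by Proposition 6 and contains a closed discrete set of size $\kappa$ by Proposition 1. By the non-example after the first definition of Section 1, its Lindelöf number is at least $\kappa$, and $\kappa+1=[0,\kappa]$ is compact. Part 1 is the case $\kappa=\omega_1$: $C_p(\omega_1+1)$ is metacompact and has an uncountable closed discrete subset, so it is not Lindelöf. $\square$

## 8. The Lindelöf property of $C_p(\eta)$ stops after $\omega_1$

**Proof of Theorem 2, Part 2(b).**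

**Step 1: $\eta<\omega_1$.** Here $X$ is countable, so $C_p(\eta)$ has a countable base and is Lindelöf.

**Step 2: $\eta>\omega_1$.** We embed the counterexample as a closed subspace. The set $[0,\omega_1]$ is clopen in $\eta$. So extending functions by $0$ maps $C_p(\omega_1+1)$ into $C_p(\eta)$. This is a homeomorphism onto the set of functions vanishing off $[0,\omega_1]$, which is closed. A closed subspace of a Lindelöf space is Lindelöf, so by Part 1 $C_p(\eta)$ is not Lindelöf.

**Step 3: $\eta=\omega_1$, a countable full ordinal.** We use full sets once more, now to find a countable subcover. Let an open cover of $C_p(\omega_1)$ be given, and let $\mathcal B$ be the set of boxes $p$ with $[p]$ contained in a member of it. "Full" refers to this $\mathcal B$ and $\eta=\omega_1$. By the hull construction in Step 2 of the proof of Lemma 3, every countable subset of $\omega_1$ lies in a countable full set. So we can choose alternately countable full sets $S_n$ and countable ordinals $\delta_n$ with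
$$S_0\subset\delta_0\subset S_1\subset\delta_1\subset\cdots,\qquad \delta_0<\delta_1<\cdots.$$
Let $\delta=\sup_n\delta_n$. It is a countable limit ordinal, and as a set $\delta=\bigcup_n\delta_n=\bigcup_nS_n$ is full, being the union of an increasing chain of full sets. Also $\mathcal B(\delta)$ is countable. It remains to show that the sets $[q]$, $q\in\mathcal B(\delta)$, cover $C_p(\omega_1)$: choosing for each such $q$ a member of the given cover that contains $[q]$ then yields a countable subcover.

**Step 4: $\mathcal B(\delta)$ covers.** Let $f\in C_p(\omega_1)$. Let $f'=f$ on $[0,\delta]$ and $f'=f(\delta)$ above $\delta$. Since $[0,\delta]$ is clopen, $f'$ is continuous. So $f'\in[p]$ for some $p=(x_1,\dots,x_k;I_1,\dots,I_k)\in\mathcal B$. If $x_i<\delta$, let $J_i=\{x_i\}$. If $x_i\ge\delta$, then $f(\delta)=f'(x_i)\in I_i$, and since $\delta$ is a limit, continuity gives $\beta_i<\delta$ with $f([\beta_i,\delta])\subset I_i$; let $J_i=[\beta_i,\omega_1)$. All $J_i$ are in $\mathcal J(\delta)$ (recall $\eta=\omega_1$), and $x_i\in J_i$. As $\delta$ is full, there is $q=(y_1,\dots,y_k;I_1,\dots,I_k)\in\mathcal B(\delta)$ with $y_i\in J_i$ for all $i$.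 If $x_i<\delta$, then $y_i=x_i$ and $f(y_i)=f'(x_i)\in I_i$. If $x_i\ge\delta$, then $\beta_i\le y_i<\delta$ and $f(y_i)\in I_i$. Hence $f\in[q]$. $\square$

## 9. Removing one function: $C_p(\eta)\setminus\{0\}$ for $\eta\ge\omega_1$

A Δ-system is a family of sets for which there is a set $R$, the root, such that any two different members have intersection $R$. Example: $\{0,n\}$, $n\ge1$, with root $\{0\}$. The Δ-system lemma says that every uncountable family of finite sets contains an uncountable Δ-system.

**Proof of Theorem 2, Part 2(c).**

**Step 1: $\eta<\omega_1$.** Then $C_p(\eta)$ is a subspace of the countable product $\mathbb R^\eta$, hence metrizable, and so are all its subspaces. Metrizable spaces are paracompact by Stone's theorem, hence metacompact. So $C_p(\eta)$ is hereditarily metacompact.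

From now on $\eta\ge\omega_1$, and $O=C_p(\eta)\setminus\{0\}$. It is enough to show that $O$ is not countably metacompact, since then $O$ is a subspace that is not metacompact.

**Step 2: what countable metacompactness of $O$ would give.** Let
$$A_k=\{f\in O:|f(x)|\le1/k\text{ for all }x\in X\},\qquad k\ge1.$$
These sets are closed in $O$ and decreasing, and their intersection is empty, because only the zero function satisfies all the inequalities. Suppose $O$ is countably metacompact. We find open $U_k\supset A_k$ in $O$ with $\bigcap_kU_k=\emptyset$. The sets $G_k=O\setminus A_k$ form an increasing countable open cover of $O$. Let $\mathcal V$ be a point-finite open refinement. For $V\in\mathcal V$ let $k(V)$ be the least $k$ with $V\subset G_k$, and put $U_k=\bigcup\{V\in\mathcal V:k(V)>k\}$. If $f\in A_k$, take $V\in\mathcal V$ with $f\in V$. Then $V\not\subset G_k$, and as the $G_j$ increase, $V\not\subset G_j$ for $j\le k$. So $k(V)>k$ and $f\in U_k$. If $f\in O$ is arbitrary, it lies in finitely many $V\in\mathcal V$, and $f\notin U_k$ once $k$ is at least the maximum of their $k(V)$. So $\bigcap_kU_k=\emptyset$.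

**Step 3: finite supports of neighborhoods.** We now show that any open $U_k\supset A_k$ in $O$ have a common point, a contradiction. Note that $U_k$ is open in $C$, because $O$ is. Let $T$ be the set of successor ordinals below $\omega_1$. It is uncountable, and its elements are isolated points of $X$, so $1_{\{x\}}\in C$ for $x\in T$. For $k\ge1$ and $x\in T$ we have $\frac1k1_{\{x\}}\in A_k\subset U_k$. As $U_k$ is open, we can choose a finite set $N_k(x)\ni x$ such that every $h\in C$ agreeing with $\frac1k1_{\{x\}}$ on $N_k(x)$ is in $U_k$.

We want one $h$ agreeing with $\frac1k1_{\{x_k\}}$ on $N_k(x_k)$ for all $k$ at once, namely $h=\sum_k\frac1k1_{\{x_k\}}$. For this we need points $x_k\in T$ with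
$$x_j\notin N_k(x_k)\quad\text{for all }j\ne k.\tag{2}$$

**Step 4: choosing the points.** Fix $k$. Because $x\in N_k(x)$, a given finite set is $N_k(x)$ for only finitely many $x$, so $\{N_k(x):x\in T\}$ is uncountable. By the Δ-system lemma there are an uncountable $T_k\subset T$ and a finite set $R_k$ with $N_k(x)\cap N_k(x')=R_k$ for all $x\ne x'$ in $T_k$. Put $R=\bigcup_kR_k$, which is countable. Choose recursively, for $k=1,2,\dots$,
$$x_k\in T_k\setminus\Bigl(R\cup\bigcup_{j<k}N_j(x_j)\Bigr)\quad\text{with}\quad x_j\notin N_k(x_k)\setminus R_k\ \text{ for all }j<k.$$
This is possible: the first condition excludes countably many elements of $T_k$. For each $j<k$ the second excludes at most one, because the sets $N_k(x)\setminus R_k$, $x\in T_k$, are pairwise disjoint. And $T_k$ is uncountable.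

To check (2): if $j>k$, then $x_j\notin N_k(x_k)$ by the first condition in the choice of $x_j$. If $j<k$, then $x_j\notin N_k(x_k)\setminus R_k$ by the second condition in the choice of $x_k$, and $x_j\notin R_k$ because $x_j\notin R$. So $x_j\notin N_k(x_k)$. Since $x_k\in N_k(x_k)$, (2) also shows that the $x_k$ are distinct.

**Step 5: the common point.** Let $h=\sum_{k\ge1}\frac1k1_{\{x_k\}}$. The summands are continuous with disjoint supports, and the remainder after $n$ terms is at most $\frac1{n+1}$ everywhere. So the series converges uniformly and $h\in C$. Also $h(x_1)=1$, so $h\in O$. By (2), the only $x_j$ in $N_k(x_k)$ is $x_k$, so on $N_k(x_k)$ the function $h$ agrees with $\frac1k1_{\{x_k\}}$. Hence $h\in U_k$ for every $k$, and $\bigcap_kU_k\ne\emptyset$. With Step 2, $C_p(\eta)\setminus\{0\}$ is not countably metacompact for any $\eta\ge\omega_1$. $\square$
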